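# Signs on infinite words and the isomorphism $\mathcal A(\mathbb Z)\cong\mathcal A(\mathbb Z_2)$

## 1. Signs on the positions of an infinite word

Let $V=\prod_{n\ge 1}\mathbb F_2$, with unit vectors $e_n$, and let $V_0=\bigoplus_n \mathbb F_2e_n\subset V$ be the subspace of vectors with finite support. By the axiom of choice $V_0$ has a linear complement in $V$, so projection along it is a linear map
$$\rho:V\to V_0,\qquad \rho|_{V_0}=\mathrm{id}.$$
Fix such a $\rho$ once and for all. Write $\rho_n(v)$ for the $n$-th coordinate of $\rho(v)$. If $v$ has finite support, then $\rho_n(v)$ is the $n$-th coordinate of $v$; for other $v$ it need not be. Each $\rho_n:V\to\mathbb F_2$ is linear, and we shall use exactly two further properties: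
$$\text{for each } v\in V,\quad \rho_n(v)=0 \text{ for all but finitely many } n; \tag{1}$$
$$\rho_n(e_n)=1\quad\text{for all } n. \tag{2}$$

Now take a linearly ordered set $\Lambda$, whose elements we call *positions*, in which every position has a *level* in $\{1,2,3,\dots\}$ and each level occurs only finitely often. The set $\Lambda$ is then countable, but its order may be complicated. For a subset $M\subseteq\Lambda$ let $c(M)\in V$ be the vector whose $n$-th coordinate is the number of positions of level $n$ in $M$, mod 2. For a position $\lambda$ of level $n$ let $\Lambda_{<\lambda}$ be the set of positions strictly before $\lambda$.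

**Definition (sign).** The sign of a position $\lambda$ of level $n$ is
$$o(\lambda)=(-1)^{\rho_n(c(\Lambda_{<\lambda}))}\in\{\pm1\}. \tag{3}$$

Here are four examples to keep in mind.

* If $\Lambda$ is finite, then $c(\Lambda_{<\lambda})\in V_0$, and $o(\lambda)=(-1)^k$, where $k$ is the number of earlier positions of the same level. The signs on each level alternate $+,-,+,-,\dots$
* Levels $1,2,3,\dots$ in this order. Before the position of level $n$ we have $c=e_1+\dots+e_{n-1}\in V_0$, with $n$-th coordinate $0$. All signs are $+1$.
* Levels $1,2,3,\dots$ followed by a second copy $1,2,3,\dots$ In the second copy, before level $n$, we have $c=\mathbf 1+e_1+\dots+e_{n-1}$, where $\mathbf 1=(1,1,1,\dots)$. So $\rho_n(c)=\rho_n(\mathbf 1)$, and by (1) this is $0$ for all but finitely many $n$. The second copy has signs $+1$ with finitely many exceptions, although every level has already been seen once.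
* Levels $1,2,3,\dots$ followed by $\dots,3,2,1$. In the second half, before level $n$, every level has been seen once, and the levels $>n$ a second time. So $c=e_1+\dots+e_n\in V_0$ and $\rho_n(c)=1$. All signs in the second half are $-1$.

The last two examples show what the signs are for. In the fourth, each level-$n$ position is matched with a mirror partner, as in a word that cancels, and partners have opposite signs. In the third, two words are merely put next to each other, and the signs of the second almost forget that the first is there. With these signs we shall relabel the letters of infinite words and so convert loops in a wedge of circles into loops in a wedge of projective planes.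

## 2. Archipelago groups and the statement

For pointed spaces $(X_n,x_n)_{n\ge1}$, the *shrinking wedge* $\bigotimes_nX_n$ is the one-point union at the base points, with the following topology: a set $O$ is open if every $O\cap X_n$ is open in $X_n$ and, in case $O$ contains the wedge point, $O$ contains all but finitely many of the $X_n$. If all $X_n$ are circles, this is the Hawaiian earring. The loop that runs once around the $n$-th circle during the time interval $[1-2^{-(n-1)},1-2^{-n}]$, for every $n$, is continuous there; in the ordinary wedge $\bigvee_nX_n$ it would not be.

**Standing hypothesis.** Each $X_n$ is a connected CW complex and $x_n$ is a $0$-cell.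

Under this hypothesis $\pi_1(\bigotimes_nX_n)$ depends, up to isomorphism, only on the groups $G_n=\pi_1(X_n,x_n)$. It is called the topologist's product $\circledast_nG_n$. The natural map $\bigvee_nX_n\to\bigotimes_nX_n$ induces a homomorphism from the free product $*_nG_n=\pi_1(\bigvee_nX_n)$.

**Definition (archipelago group).**
$$\mathcal A(G_n)=\pi_1\Big(\bigotimes_nX_n\Big)\Big/\big\langle\big\langle\pi_1\big(\textstyle\bigvee_nX_n\big)\big\rangle\big\rangle ,$$
the quotient by the normal closure of the image of the free product.

So $\mathcal A(\mathbb Z)$ is the fundamental group of the Hawaiian earring with all individual circle loops killed (equivalently, the fundamental group of the harmonic archipelago). The group $\mathcal A(\mathbb Z_2)$ is built in the same way from countably many real projective planes.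

The problem treated here, whose source is the article "Archipelago Groups" (http://www.ams.org/journals/proc/2015-143-11/S0002-9939-2015-12609-3/S0002-9939-2015-12609-3.pdf), is posed together with the following known statement: every archipelago group $\mathcal A(G_n)$ of a sequence of countable nontrivial groups is isomorphic to $\mathcal A(\mathbb Z)$ or to $\mathcal A(\mathbb Z_2)$. The conjecture is that these two groups are isomorphic. It is true.

**Theorem 1.** $\mathcal A(\mathbb Z)\cong\mathcal A(\mathbb Z_2)$.

**Corollary 1.** All archipelago groups of sequences of countable nontrivial groups are isomorphic to $\mathcal A(\mathbb Z)$.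

Corollary 1 follows at once from Theorem 1 and the quoted statement. Theorem 1 is proved in Sections 3–7. Sections 8 and 9 prove a more general theorem, for arbitrary groups.

## 3. Loops as infinite words

**Definition (word).** Let $(G_n)$ be a sequence of groups. A word over $(G_n)$ is a map $W:\Lambda\to\bigsqcup_n(G_n\setminus\{1\})$, where $\Lambda$ is a linear order and $W^{-1}(G_n)$ is finite for each $n$. A position $\lambda$ has level $n$ if $W(\lambda)\in G_n$. Words that differ by an order isomorphism of their position sets are identified.

Let $p_m(W)\in *_{n\le m}G_n$ be the product, in order, of the finitely many letters of level $\le m$. Write $W\sim W'$ if $p_m(W)=p_m(W')$ for all $m$. Concatenation $WW'$ and formal inversion $W^{-1}$ (reverse the order, invert each letter) satisfy $p_m(WW')=p_m(W)p_m(W')$ and $p_m(W^{-1})=p_m(W)^{-1}$. So the words modulo $\sim$ form a group, which we also denote $\circledast_nG_n$. We write $[W]$ for the class of $W$.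

For example, let $a_n$ generate the $n$-th copy of $\mathbb Z$. The word
$$a_1a_2a_3\cdots\ \cdots a_3^{-1}a_2^{-1}a_1^{-1} \tag{4}$$
has $p_m=a_1\cdots a_ma_m^{-1}\cdots a_1^{-1}=1$ for all $m$, so it is $\sim1$. Yet no two adjacent letters of it are inverse to each other. This is the main difference from finite words.

**Fact (quoted).** If each $X_n$ is first countable and locally simply connected at $x_n$, then $\pi_1(\bigotimes_nX_n)\cong\circledast_n\pi_1(X_n)$. A loop corresponds to the word of its excursions away from the wedge point, with excursions that are null-homotopic in $X_n$ dropped. Under this isomorphism the image of $\pi_1(\bigvee_nX_n)$ is the subgroup of classes of finite words.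

The reference is K. Eda, *Free σ-products and noncommutatively slender groups*, J. Algebra 148 (1992), Theorem A.1; for circles see also Cannon–Conner, *The combinatorial structure of the Hawaiian earring group*, Topology Appl. 106 (2000). Circles and projective planes satisfy the hypotheses.

Finite words are products of one-letter words. Hence
$$\mathcal A(G_n)=\circledast_nG_n/N,\qquad N=\text{the normal closure of the classes of one-letter words.} \tag{5}$$

For Theorem 1 we use two alphabets.

* **The alphabet $\mathbb A=\{a_n^{\pm1}:n\ge1\}$.** In a word over the sequence $(\mathbb Z)$, replace each letter $a_n^k$ by $|k|$ consecutive letters $a_n^{\pm1}$. This changes no $p_m$. So $\pi_1$ of the Hawaiian earring is the group of words over $\mathbb A$ modulo $\sim$. The letters $a_n^{\pm1}$ have level $n$, and each level occurs finitely often.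
* **The alphabet $\mathbb B=\{x_n,y_n:n\ge1\}$.** Rename the generators of the sequence of $\mathbb Z_2$'s as $x_1,y_1,x_2,y_2,\dots$, and give both $x_n$ and $y_n$ level $n$, with $x_n^{-1}=x_n$ and $y_n^{-1}=y_n$. So $\pi_1(\bigotimes\mathbb{RP}^2)$ is the group of words over $\mathbb B$ modulo $\sim$, each level occurring finitely often. Here $p_m$ takes values in $*_{n\le m}(\langle x_n\rangle*\langle y_n\rangle)$. In the original numbering these are the projections to the first $2m$ factors. They determine the projections to all finite initial stages, so $\sim$ is unchanged.

In both alphabets each letter $s$ has an inverse letter $s^{-1}$ of the same level, and $N$ is the normal closure of the one-letter words. We write $W=_{\mathcal A}W'$ if $W$ and $W'$ have the same class modulo $N$.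

**Lemma 1.** If $W'$ arises from $W$ by deleting, inserting or altering finitely many letters, then $W=_{\mathcal A}W'$.

*Proof.* Let $s_1,\dots,s_k$ be the letters to be deleted, in order, and write $W=W_0s_1W_1\cdots s_kW_k$ as a concatenation. Then $[W]=[W_0][s_1][W_1]\cdots[s_k][W_k]$. Each $[s_i]$ lies in the normal subgroup $N$, so modulo $N$ this is $[W_0][W_1]\cdots[W_k]$, the class of the word with the letters deleted. Insertion is the reverse of deletion. If $W'$ arises by altering finitely many letters, delete the altered letters from both $W$ and $W'$; the results coincide. $\square$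

## 4. Two relabelings that fail

**An invariant for testing.** Sending a word over $\mathbb B$ to the parities of the numbers of its letters $x_n$ and $y_n$, for all $n$, is a homomorphism from $\pi_1(\bigotimes\mathbb{RP}^2)$ to $\prod_n(\mathbb F_2\oplus\mathbb F_2)$. It respects $\sim$, since these parities can be read off from the $p_m$. One-letter words go to finitely supported elements. So there is an induced homomorphism
$$\chi:\mathcal A(\mathbb Z_2)\to\prod_n(\mathbb F_2\oplus\mathbb F_2)\Big/\bigoplus_n(\mathbb F_2\oplus\mathbb F_2).$$

**One level.** A single $\mathbb Z=\langle a\rangle$ and a single $\mathbb Z_2*\mathbb Z_2=\langle x\rangle*\langle y\rangle$ are in natural bijection: send $a^k$ to the alternating word $xyxy\cdots$ with $k$ letters and $a^{-k}$ to $yxyx\cdots$ with $k$ letters, for $k\ge0$. These are all the reduced words. The bijection is not a homomorphism ($aa\mapsto xy$, not $xx$), but finite words are killed in the archipelago groups, so a finite discrepancy does no harm. The question is how to do this at all levels at once, with only finitely many discrepancies in total.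

**First attempt.** Replace every $a_n$ by $x_n$ and every $a_n^{-1}$ by $y_n$. This respects concatenation exactly. It does not respect $\sim$: the word (4) is $\sim1$, but it becomes $x_1x_2x_3\cdots\ \cdots y_3y_2y_1$, whose image under $\chi$ is the class of the vector with all coordinates $1$. That class is nonzero, so the relabeled word is nontrivial in $\mathcal A(\mathbb Z_2)$. For cancellation to survive, two letters that cancel must both become $x_n$ or both become $y_n$.

**Second attempt.** Use the alternation of the one-level bijection at every level separately. That is, give a position $\lambda$ of level $n$ the sign $(-1)^k$, where $k$ is the number of earlier positions of level $n$, and replace $a_n^{\varepsilon}$ by $x_n$ if $\varepsilon$ equals the sign and by $y_n$ otherwise. Now the word (4) becomes $x_1x_2\cdots\ \cdots x_2x_1\sim1$, as it should. But take $U=a_1a_2a_3\cdots$. It becomes $x_1x_2x_3\cdots$, while in $UU$ the second copy has all signs $-1$, so $UU$ becomes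
$$x_1x_2x_3\cdots\ y_1y_2y_3\cdots\qquad\text{instead of}\qquad x_1x_2x_3\cdots\ x_1x_2x_3\cdots.$$
Under $\chi$ the first goes to the class of the all-ones vector, the second to $0$. So these words differ in $\mathcal A(\mathbb Z_2)$, and the relabeling induces no homomorphism. The exact point of failure is that an infinite prefix $U$ disturbs the signs at infinitely many levels.

**What the sign must do.** We want the sign at a level-$n$ position to depend on the parity vector $v\in V$ of what comes before, through an additive function $\rho_n(v)\in\mathbb F_2$. Inserting a prefix $U$ changes the exponent by $\rho_n(c(U))$, and this should vanish for almost all $n$: that is (1). Passing one letter of level $n$ should flip the sign: that is (2). The coordinate functions used in the second attempt satisfy (2) but violate (1). Condition (1) says that $(\rho_n)_n$ is a linear map $V\to V_0$, and a linear map that is the identity on $V_0$ satisfies (2) as well. So the retraction $\rho$ of Section 1 meets both demands.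

## 5. Triviality of an infinite word is a noncrossing pairing

To prove that a relabeling preserves triviality, we need a certificate of triviality attached to the positions and not to the successive steps of a reduction; in (4) there is no first step.

**Definition (cancellation pairing).** A cancellation pairing of a word $W:\Lambda\to\mathbb A$ (or $\mathbb B$) is a fixed-point-free involution $\lambda\mapsto\lambda^*$ of $\Lambda$ with $W(\lambda^*)=W(\lambda)^{-1}$ for all $\lambda$ that is noncrossing: never $\lambda<\mu<\lambda^*<\mu^*$.

For instance, in (4) pair each $a_n$ with $a_n^{-1}$; the pairs are nested. In the finite word $x_1x_1x_1x_1$ there are two cancellation pairings, (first, second)(third, fourth) and (first, fourth)(second, third); pairing first with third and second with fourth is a crossing.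

Note that paired positions have the same level. We also use the following several times:
$$\text{if } \mu \text{ lies strictly between } \lambda \text{ and } \lambda^*,\text{ then so does } \mu^*. \tag{6}$$
To see it, let $\lambda<\mu<\lambda^*$. If $\mu^*>\lambda^*$, then $\lambda<\mu<\lambda^*<\mu^*$ is a crossing. If $\mu^*<\lambda$, put $\nu=\mu^*$; then $\nu<\lambda<\nu^*<\lambda^*$ is a crossing. Finally $\mu^*\ne\lambda,\lambda^*$ because $\mu\neq\lambda^*,\lambda$.

**Lemma 2.** For a word $W$ over $\mathbb A$ or over $\mathbb B$: $W\sim1$ if and only if $W$ has a cancellation pairing.

*Proof.* **A pairing forces triviality.** Fix $m$. Since paired positions have equal level, the pairing restricts to the finite set of positions of level $\le m$, and the restriction is still noncrossing. If this finite word is nonempty, choose a pair with the fewest positions between its two members. If some $\mu$ were between them, then by (6) $\mu^*$ would be too, and the pair $\{\mu,\mu^*\}$ would have fewer positions between its members. So the chosen pair is adjacent. Its letters are inverse, so deleting it does not change the product, and the rest keeps a cancellation pairing. By induction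 $p_m(W)=1$. As $m$ was arbitrary, $W\sim1$.

**Triviality gives pairings on finite stages.** Let $\Pi_m$ be the set of cancellation pairings of the finite word $W_m$ formed by the letters of $W$ of level $\le m$. It is a finite set. It is nonempty: $W_m$ represents $p_m(W)=1$ in a free product of copies of $\mathbb Z$ and $\mathbb Z_2$, so by the normal form theorem it can be reduced to the empty word by successively deleting adjacent pairs $ss^{-1}$. Pair the two positions deleted together. When a pair is deleted, everything between its members has already been deleted, so no later pair has a member strictly between them. Hence of any two pairs, the one deleted later has no member inside the earlier one, while a crossing would require such a member. So the pairing is noncrossing.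

**Passing to the limit.** Restriction to levels $\le m$ defines a map $\Pi_{m+1}\to\Pi_m$. An inverse limit of nonempty finite sets is nonempty, so there are pairings in $\Pi_1,\Pi_2,\dots$, each restricting to the previous one. Together they define a fixed-point-free involution of $\Lambda$ that pairs inverse letters. Any two of its pairs already occur among the levels $\le m$ for some $m$, so they do not cross. $\square$

## 6. How the signs behave under concatenation and cancellation

For a word $W:\Lambda\to\mathbb A$ or $\mathbb B$, write $c(W)=c(\Lambda)$, let $W_{<\lambda}$ be the part of $W$ strictly before $\lambda$, and let $o_W(\lambda)=(-1)^{\rho_n(c(W_{<\lambda}))}$ be the sign (3) of a position $\lambda$ of level $n$. It depends only on the order and the levels, not on the letters themselves. Clearly $c(UU')=c(U)+c(U')$.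

**Lemma 3.**
1. In a concatenation $UU'$, $o_{UU'}=o_U$ on $U$, and $o_{UU'}=o_{U'}$ at all but finitely many positions of $U'$.
2. If $*$ is a cancellation pairing of $W$, then $o_W(\lambda^*)=-o_W(\lambda)$ for every position $\lambda$.

*Proof.* (1) For $\lambda$ in $U$ we have $(UU')_{<\lambda}=U_{<\lambda}$, so the signs agree. For $\lambda$ in $U'$ of level $n$ we have $c((UU')_{<\lambda})=c(U)+c(U'_{<\lambda})$, so by linearity
$$\rho_n\big(c((UU')_{<\lambda})\big)=\rho_n(c(U))+\rho_n(c(U'_{<\lambda})).$$
By (1), applied to the single vector $c(U)$, we have $\rho_n(c(U))\neq0$ for only finitely many levels $n$. Each of these levels occurs finitely often in $U'$. So the signs differ at finitely many positions.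

(2) The claim is symmetric in $\lambda$ and $\lambda^*$, so let $\lambda<\lambda^*$. Let $n$ be their level and $Y$ the part of $W$ strictly between them. By (6) the pairing restricts to $Y$, and it preserves levels. So each level occurs an even number of times in $Y$, that is, $c(Y)=0$. Hence
$$c(W_{<\lambda^*})=c(W_{<\lambda})+e_n+c(Y)=c(W_{<\lambda})+e_n,$$
and by linearity and (2) the exponent $\rho_n$ changes by $1$. $\square$

## 7. The relabeling and its inverse

We now prove Theorem 1. For a word $W:\Lambda\to\mathbb A$ define $\Phi(W):\Lambda\to\mathbb B$ by, for $\lambda$ of level $n$,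
$$\Phi(W)(\lambda)=\begin{cases}x_n&\text{if }W(\lambda)=a_n^{\,o_W(\lambda)},\\ y_n&\text{if }W(\lambda)=a_n^{-o_W(\lambda)}.\end{cases} \tag{7}$$
For a word $U:\Lambda\to\mathbb B$ define $\Psi(U):\Lambda\to\mathbb A$ by
$$\Psi(U)(\lambda)=\begin{cases}a_n^{\,o_U(\lambda)}&\text{if }U(\lambda)=x_n,\\ a_n^{-o_U(\lambda)}&\text{if }U(\lambda)=y_n.\end{cases} \tag{8}$$

On the word (4) the signs are $+1$ on the first half and $-1$ on the second, by the fourth example of Section 1. So $\Phi$ of it is $x_1x_2x_3\cdots\ \cdots x_3x_2x_1$. With $U=a_1a_2a_3\cdots$, the word $\Phi(UU)$ is $x_1x_2x_3\cdots$ followed by a copy of $x_1x_2x_3\cdots$ in which $x_n$ is changed to $y_n$ for the finitely many $n$ with $\rho_n(\mathbf 1)=1$. Both failures of Section 4 are repaired on these examples.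

**Step 1: $\Phi$ and $\Psi$ are mutually inverse on words.** Both maps keep $\Lambda$ and the levels, hence the signs: $o_{\Phi(W)}=o_W$ and $o_{\Psi(U)}=o_U$. With equal signs, (7) and (8) undo each other letter by letter. So $\Psi\Phi(W)=W$ and $\Phi\Psi(U)=U$ exactly, for all words.

**Step 2: concatenation is respected modulo $N$.** The claim is $\Phi(UU')=_{\mathcal A}\Phi(U)\Phi(U')$, and likewise for $\Psi$. Both sides have the same positions with the same levels. They can differ only at positions of $U'$ where $o_{UU'}\ne o_{U'}$, and there are finitely many of these by Lemma 3(1). So Lemma 1 applies.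

**Step 3: triviality is respected.** The claim is that $W\sim1$ implies $\Phi(W)\sim1$, and likewise for $\Psi$. By Lemma 2, $W$ has a cancellation pairing $*$; we show that the same involution is a cancellation pairing of $\Phi(W)$. Let $\lambda$ have level $n$ and write $W(\lambda)=a_n^{\delta o_W(\lambda)}$ with $\delta=\pm1$. By Lemma 3(2),
$$W(\lambda^*)=W(\lambda)^{-1}=a_n^{-\delta o_W(\lambda)}=a_n^{\delta o_W(\lambda^*)}.$$
So $\lambda$ and $\lambda^*$ have the same $\delta$, and by (7) $\Phi(W)(\lambda^*)=\Phi(W)(\lambda)$. This letter of $\mathbb B$ is its own inverse, so $\Phi(W)(\lambda^*)=\Phi(W)(\lambda)^{-1}$. The pairing is noncrossing as before, so $\Phi(W)\sim1$ by Lemma 2.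

For $\Psi$, let $*$ be a cancellation pairing of a word $U$ over $\mathbb B$. Then $U(\lambda)=U(\lambda^*)$. If this letter is $x_n$, then $\Psi(U)$ has the letters $a_n^{o_U(\lambda)}$ and $a_n^{o_U(\lambda^*)}=a_n^{-o_U(\lambda)}$ at $\lambda$ and $\lambda^*$, which are inverse. If it is $y_n$, the letters are $a_n^{-o_U(\lambda)}$ and $a_n^{-o_U(\lambda^*)}=a_n^{o_U(\lambda)}$, again inverse. So $*$ is a cancellation pairing of $\Psi(U)$.

**Step 4: equivalence is respected modulo $N$.** The claim is that $W\sim W'$ implies $\Phi(W)=_{\mathcal A}\Phi(W')$, and likewise for $\Psi$. Step 3 concerns only trivial words, so we compare both words with the same third word $W'^{-1}$. Since $W'W'^{-1}\sim1$, Steps 2 and 3 give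
$$\Phi(W')\Phi(W'^{-1})=_{\mathcal A}\Phi(W'W'^{-1})=_{\mathcal A}1.$$
Since $WW'^{-1}\sim1$ as well, they also give $\Phi(W)\Phi(W'^{-1})=_{\mathcal A}1$. In the group $\mathcal A(\mathbb Z_2)$ both $\Phi(W)$ and $\Phi(W')$ therefore represent the inverse of the class of $\Phi(W'^{-1})$. The same argument works for $\Psi$.

**Step 5: the isomorphism.** By Step 4, $[W]\mapsto[\Phi(W)]$ is a well-defined map from $\pi_1$ of the Hawaiian earring to $\mathcal A(\mathbb Z_2)$, and by Step 2 it is a homomorphism. It sends one-letter words to one-letter words, which are trivial in $\mathcal A(\mathbb Z_2)$. So it kills $N$ and induces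
$$\varphi:\mathcal A(\mathbb Z)\to\mathcal A(\mathbb Z_2),\qquad \varphi[W]=[\Phi(W)]\ \text{ for every word } W \text{ over } \mathbb A.$$
In the same way $\Psi$ induces $\psi:\mathcal A(\mathbb Z_2)\to\mathcal A(\mathbb Z)$ with $\psi[U]=[\Psi(U)]$ for every word $U$ over $\mathbb B$. By Step 1, $\psi\varphi[W]=[\Psi\Phi(W)]=[W]$ and $\varphi\psi[U]=[\Phi\Psi(U)]=[U]$. So $\varphi$ is an isomorphism, and Theorem 1 is proved. $\blacksquare$

## 8. Twisting the multiplication of each factor

The one-level bijection between $\mathbb Z$ and $\mathbb Z_2*\mathbb Z_2$ in Section 4 says that $\mathbb Z$ carries a second group structure. This leads to a theorem for arbitrary groups. In this section and the next, $G_n$ is an arbitrary group and $\mathcal A(G_n)$ denotes the word-theoretic group $\circledast_nG_n/N$ of (5).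

**Agreement with the topological definition.** We check that under the standing hypothesis this is the group of Section 2. General CW complexes need not be first countable, so the Fact cannot be applied directly; we first replace the spaces.

Let $f_n:X_n\to Y_n$ be base-point-preserving maps, and let $f:\bigotimes_nX_n\to\bigotimes_nY_n$ be the map they form. Away from the wedge point it is clearly continuous. Let $O$ be an open neighborhood of the wedge point. It contains all but finitely many $Y_n$, so $f^{-1}(O)$ contains all but finitely many $X_n$ and is open in each of the others. So $f$ is continuous. For base-point-preserving homotopies $H_n:X_n\times[0,1]\to Y_n$, only the points (wedge point, $t$) need attention. For each of the finitely many $n$ with $Y_n\not\subseteq O$, the open set $H_n^{-1}(O)$ contains $\{x_n\}\times[0,1]$, so by the tube lemma it contains $O_n\times[0,1]$ for an open neighborhood $O_n$ of $x_n$. The union of these $O_n$ and of all the other $X_n$ is a neighborhood of the wedge point that stays in $O$ at all times. So the assembled homotopy is continuous.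

Hence pointed homotopy equivalences $f_n$ with pointed homotopy inverses $g_n$ give mutually inverse isomorphisms $f_*,g_*$ between $\pi_1(\bigotimes_nX_n)$ and $\pi_1(\bigotimes_nY_n)$. Since $f$ and $g$ come from maps of the ordinary wedges, each of $f_*,g_*$ carries the image of the free product into the image of the free product, so these images correspond. Replacing each $X_n$ by a pointed homotopy equivalent space thus changes nothing.

Now we quote: every CW complex pointed at a $0$-cell is pointed homotopy equivalent to a simplicial complex with the metric topology, based at a vertex $v$ (Milnor, *On spaces having the homotopy type of a CW-complex*, 1959). With the metric $d(x,y)=\sum_w|t_w(x)-t_w(y)|$ in barycentric coordinates, such a space is first countable. Moreover $d(x,v)=2(1-t_v(x))$, so a small ball around $v$ consists of points with $t_v>0$, and $(x,s)\mapsto(1-s)x+sv$ contracts it to $v$ inside itself, keeping $v$ fixed. So the space is locally simply connected at $v$, and the Fact of Section 3 applies.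

**Data.** Fix a prime $p$. For each $n$ let $Q_n$ be an $\mathbb F_p$-vector space, $c_n:G_n\to Q_n$ a homomorphism, and $\alpha=\alpha^{(n)}:Q_n\to\mathrm{Aut}(G_n)$ an action with
$$c_n(\alpha_q(g))=c_n(g)\qquad\text{for all } q\in Q_n,\ g\in G_n. \tag{9}$$

**Definition (twisted group).** $G_n^*$ is the set $G_n$ with the product $g*h=g\,\alpha_{c_n(g)}(h)$.

*Example.* Take $p=2$, $G=\mathbb Z$ (written additively), $Q=\mathbb F_2$, $c$ the parity and $\alpha_1$ the map $k\mapsto-k$. Then $k*l=k+(-1)^kl$. We get $1*1=0$ and $(-1)*(-1)=0$, while $1*(-1)=2$. So $x=1$ and $y=-1$ are involutions in $\mathbb Z^*$, and $x*y=2$, in agreement with $a^2\mapsto xy$ in Section 4.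

We verify that $G_n^*$ is a group with identity $1$ (index $n$ suppressed). By (9), $c(g*h)=c(g)+c(h)$. Therefore
$$(g*h)*k=g\,\alpha_{c(g)}(h)\,\alpha_{c(g)+c(h)}(k),\qquad g*(h*k)=g\,\alpha_{c(g)}\big(h\,\alpha_{c(h)}(k)\big)=g\,\alpha_{c(g)}(h)\,\alpha_{c(g)+c(h)}(k),$$
so the product is associative. Clearly $1*h=\alpha_0(h)=h$ and $g*1=g$. Finally $g*\alpha_{-c(g)}(g^{-1})=g\,g^{-1}=1$, so right inverses exist. An associative product with a two-sided identity and right inverses is a group.

**Theorem 2.** $\mathcal A(G_n)\cong\mathcal A(G_n^*)$.

Letters are now elements of arbitrary groups, and a trivial product may involve more than two letters. So pairings become partitions.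

**Definition (cancellation partition).** A cancellation partition of a word $W:\Lambda\to\bigsqcup_n(G_n\setminus\{1\})$ is a partition of $\Lambda$ into finite blocks such that each block lies in one level, the ordered product of the letters of each block is $1$, and distinct blocks do not cross: there are no $x<y<x'<y'$ with $x,x'\in B$ and $y,y'\in B'\ne B$.

For example, if $g,h\in G_1$ have $g,h,gh\neq1$ and $u\in G_2\setminus\{1\}$, the word $g\,u\,u^{-1}\,h\,(gh)^{-1}$ has the cancellation partition with blocks $\{1,4,5\}$ and $\{2,3\}$ (positions numbered from the left).

The analogue of (6) is: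
$$\begin{aligned}&\text{if } x<x' \text{ are consecutive elements of a block } B,\\ &\text{the positions strictly between them form a union of blocks.}\end{aligned} \tag{10}$$
Indeed, let $y\in B'$ with $x<y<x'$. Since $x,x'$ are consecutive in $B$, we have $B'\ne B$. If some $y'\in B'$ had $y'>x'$, then $x<y<x'<y'$ would be a crossing. If $y'<x$, then $y'<x<y<x'$ would be one. So $B'$ lies between $x$ and $x'$.

**Lemma 4.** $W\sim1$ if and only if $W$ has a cancellation partition.

*Proof.* **A partition forces triviality.** Fix $m$ and keep only the blocks in levels $\le m$; they partition the positions of level $\le m$. If there are any, take a block $B$ for which the number of positions from its first to its last element is minimal. By (10), a position between two consecutive elements of $B$ would belong to a block lying between them, of smaller span. So $B$ is contiguous. Its letters have product $1$, so deleting it does not change the product of the word. By induction $p_m(W)=1$.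

**Triviality gives partitions on finite stages.** Let $W_m$ be the finite word of letters of level $\le m$, and suppose it is nonempty with product $1$ in $*_{n\le m}G_n$. Divide it into maximal runs of consecutive letters of equal level. If every run had product $\ne1$, the run products would form a nonempty normal form, which represents a nontrivial element by the normal form theorem. So some run has product $1$. Make it a block, delete it, and continue until the word is empty. A block $B$ is contiguous in what remains when it is deleted, so a later block has no element between two elements of $B$. A crossing of two blocks requires each of them to have an element between two elements of the other, so there is none. Hence the set of cancellation partitions of $W_m$, which is finite, is nonempty.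

**Passing to the limit.** Blocks lie in single levels, so a cancellation partition of $W_{m+1}$ restricts to one of $W_m$. The inverse limit of these nonempty finite sets is nonempty. A compatible family gives a partition of $\Lambda$ into finite blocks with the required properties, since any two blocks occur together at some finite stage. $\square$

*Proof of Theorem 2.* Lemma 1 and its proof hold verbatim for words over any sequence of groups. All $Q_n$ are vector spaces over the same field $\mathbb F_p$, so there is an $\mathbb F_p$-linear map
$$\rho:\prod_nQ_n\to\bigoplus_nQ_n$$
that is the identity on $\bigoplus_nQ_n$, with components $\rho_n$. For a word $U$ over $(G_n)$ or $(G_n^*)$ let $c(U)\in\prod_nQ_n$ have as $n$-th coordinate the finite sum of $c_n(U(\lambda))$ over the positions $\lambda$ of level $n$. Then $c(UU')=c(U)+c(U')$. For a word $W$ over $(G_n)$ define a word $\Phi(W)$ over $(G_n^*)$ on the same positions by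
$$\Phi(W)(\lambda)=\alpha_{q_\lambda}^{-1}(W(\lambda)),\qquad q_\lambda=\rho_n(c(W_{<\lambda}))\quad(\lambda\text{ of level }n). \tag{11}$$
Since $\alpha_{q_\lambda}$ is an automorphism and $G_n$, $G_n^*$ have the same identity element, the letters are again nontrivial.

**Step 1: concatenation is respected modulo $N$.** At a position $\lambda$ of $U$ the exponents $q_\lambda$ for $UU'$ and for $U$ agree. At a position $\lambda$ of $U'$ of level $n$, the exponents for $UU'$ and for $U'$ differ by $\rho_n(c(U))$, which is $0$ for all but finitely many $n$. So $\Phi(UU')$ and $\Phi(U)\Phi(U')$ differ in finitely many letters, and $\Phi(UU')=_{\mathcal A}\Phi(U)\Phi(U')$ by Lemma 1.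

**Step 2: triviality is respected.** Let $W\sim1$. Take a cancellation partition of $W$ (Lemma 4) and a block $\lambda_1<\dots<\lambda_k$ of level $n$ with letters $g_1,\dots,g_k$, so $g_1\cdots g_k=1$. We show that the letters of $\Phi(W)$ on this block have $*$-product $1$.

First we see how $q$ changes along the block. By (10), the part $Y$ of $W$ strictly between $\lambda_i$ and $\lambda_{i+1}$ is a union of blocks. At each level $l$, the $l$-th coordinate of $c(Y)$ is a sum over finitely many blocks of level $l$, and each block contributes $c_l(\text{its product})=c_l(1)=0$. So $c(Y)=0$. Thus $c(W_{<\lambda_{i+1}})$ is $c(W_{<\lambda_i})$ plus the vector with $n$-th coordinate $c_n(g_i)$ and all others $0$. Since $\rho$ is linear and fixes this vector,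
$$q_{\lambda_{i+1}}=q_{\lambda_i}+c_n(g_i). \tag{12}$$

Put $q=q_{\lambda_1}$ and $h_i=\Phi(W)(\lambda_i)=\alpha_{q_{\lambda_i}}^{-1}(g_i)$. We claim
$$h_1*\cdots*h_i=\alpha_q^{-1}(g_1\cdots g_i)\qquad(1\le i\le k).$$
For $i=1$ this is the definition of $h_1$. Suppose it holds for some $i<k$ and put $d=c_n(g_1\cdots g_i)$. By (9), $c_n(h_1*\cdots*h_i)=d$, and by (12), $q_{\lambda_{i+1}}=q+d$. So
$$h_1*\cdots*h_{i+1}=\alpha_q^{-1}(g_1\cdots g_i)\,\alpha_d\,\alpha_{q+d}^{-1}(g_{i+1})=\alpha_q^{-1}(g_1\cdots g_i)\,\alpha_q^{-1}(g_{i+1})=\alpha_q^{-1}(g_1\cdots g_{i+1}).$$
For $i=k$ we get $h_1*\cdots*h_k=\alpha_q^{-1}(1)=1$. So the same partition is a cancellation partition of $\Phi(W)$, and $\Phi(W)\sim1$ by Lemma 4.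

**Step 3: the homomorphism.** If $W\sim W'$, then $W'W'^{-1}\sim1$ and $WW'^{-1}\sim1$. By Steps 1 and 2, $\Phi(W')\Phi(W'^{-1})=_{\mathcal A}1=_{\mathcal A}\Phi(W)\Phi(W'^{-1})$, so $\Phi(W)=_{\mathcal A}\Phi(W')$. With Step 1, $[W]\mapsto[\Phi(W)]$ is a homomorphism $\circledast_nG_n\to\mathcal A(G_n^*)$. It sends one-letter words to one-letter words, hence to $1$. It induces $\varphi:\mathcal A(G_n)\to\mathcal A(G_n^*)$ with $\varphi[W]=[\Phi(W)]$ for all words $W$.

**Step 4: the inverse comes from untwisting.** We show that $(G_n)$ is in turn a twist of $(G_n^*)$. Each $\alpha_q$ is an automorphism of $G_n^*$: it is bijective, and since $Q_n$ is abelian and (9) holds,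
$$\alpha_q(g*h)=\alpha_q(g)\,\alpha_q\alpha_{c(g)}(h)=\alpha_q(g)\,\alpha_{c(g)}\alpha_q(h)=\alpha_q(g)*\alpha_q(h).$$
The map $c_n:G_n^*\to Q_n$ is a homomorphism, as noted above. Put $\bar\alpha_q=\alpha_{-q}$. This is an action of $Q_n$ on $G_n^*$ that preserves $c_n$, and
$$g*\bar\alpha_{c(g)}(h)=g\,\alpha_{c(g)}\alpha_{-c(g)}(h)=gh.$$
So the twist of $G_n^*$ by $\bar\alpha$ is $G_n$. Steps 1–3, applied to $(G_n^*)$, $\bar\alpha$ and the same $\rho$, give a homomorphism $\psi:\mathcal A(G_n^*)\to\mathcal A(G_n)$ with $\psi[U]=[\Psi(U)]$, where
$$\Psi(U)(\lambda)=\bar\alpha_{r_\lambda}^{-1}(U(\lambda))=\alpha_{r_\lambda}(U(\lambda)),\qquad r_\lambda=\rho_n(c(U_{<\lambda})).$$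
By (9), $W$ and $\Phi(W)$ have the same $c$-values on all parts, hence the same exponents at each position; the same is true of $U$ and $\Psi(U)$. So $\Psi\Phi(W)=W$ and $\Phi\Psi(U)=U$ on words, and $\varphi$, $\psi$ are mutually inverse. $\blacksquare$

## 9. Free products of $\mathbb Z$'s and $\mathbb Z_2$'s of arbitrary rank

**Corollary 2 (arbitrary ranks).** Let $S_n$ be nonempty sets with involution $s\mapsto\bar s$, and let $F(S_n)=\langle S_n\mid s\bar s=1\rangle$, a free product of copies of $\mathbb Z$ (one for each 2-element orbit) and of $\mathbb Z_2$ (one for each fixed point). Then $\mathcal A(F(S_n))$ depends only on the cardinals $|S_n|$. In particular, for all cardinals $\kappa_n\ge1$,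
$$\mathcal A\big(*_{\kappa_n}\mathbb Z\big)\cong\mathcal A\big(*_{2\kappa_n}\mathbb Z_2\big).$$

*Proof.* **The twisting data.** Take $p=2$ and $Q_n=\mathbb F_2$. Put $c_n(s)=1$ for $s\in S_n$; this respects the relations, since $s\bar s\mapsto 1+1=0$. Let $\alpha_1$ be the automorphism of $F(S_n)$ with $s\mapsto\bar s$. It is well defined because $\bar ss=1$ is also one of the relations (the one for $\bar s$). It has square $1$ and preserves $c_n$. So (9) holds.

**Identifying the twisted group.** In $F(S_n)^*$ we have $s*s=s\,\alpha_1(s)=s\bar s=1$. So there is a homomorphism $\theta:*_{S_n}\mathbb Z_2\to F(S_n)^*$ that sends the generator of the factor with index $s$ to $s$. We show that it is bijective. The elements of $*_{S_n}\mathbb Z_2$ have unique normal forms $s_1s_2\cdots s_k$ with $s_i\ne s_{i+1}$. Since $c_n(s_1*\cdots*s_i)=i \bmod 2$, each further factor is multiplied on through $\alpha_1^i$, and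
$$\theta(s_1s_2\cdots s_k)=s_1*s_2*\cdots*s_k=s_1\bar s_2s_3\bar s_4\cdots.$$
The elements of $F(S_n)$ have unique normal forms $t_1\cdots t_k$ with $t_i\in S_n$ and $t_{i+1}\ne\bar t_i$. Put $t_i=s_i$ for odd $i$ and $t_i=\bar s_i$ for even $i$; this is a bijection between sequences in $S_n$ of length $k$. For odd $i$ the condition $t_{i+1}\neq\bar t_i$ reads $\bar s_{i+1}\ne\bar s_i$; for even $i$ it reads $s_{i+1}\ne s_i$. Both are equivalent to $s_i\ne s_{i+1}$. So $\theta$ carries the normal forms of $*_{S_n}\mathbb Z_2$ bijectively to those of $F(S_n)$, and $F(S_n)^*\cong *_{S_n}\mathbb Z_2$.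

**Conclusion.** Theorem 2 gives $\mathcal A(F(S_n))\cong\mathcal A(*_{S_n}\mathbb Z_2)$, which depends only on the cardinals $|S_n|$. If the involution on $S_n$ has no fixed points and $\kappa_n$ orbits, then $F(S_n)=*_{\kappa_n}\mathbb Z$ and $|S_n|=2\kappa_n$, which is the displayed case. $\blacksquare$

The case $\kappa_n=1$ of Corollary 2 is $\mathcal A(\mathbb Z)\cong\mathcal A(\mathbb Z_2*\mathbb Z_2)$. Replacing each letter in a factor $\langle x_n\rangle*\langle y_n\rangle$ by its normal form turns words over the sequence $(\mathbb Z_2*\mathbb Z_2)$ into words over $\mathbb B$ with the same $p_m$, and finite words into finite words. So $\mathcal A(\mathbb Z_2*\mathbb Z_2)=\mathcal A(\mathbb Z_2)$ by grouping factors in pairs, and Theorem 1 is this case.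

Here is a twist between finite groups. Take $p=2$, $G_n=\mathbb Z_4$, $Q_n=\mathbb F_2$, $c_n$ the parity and $\alpha_1$ inversion, which preserves parity. Then $g*h=g+(-1)^gh$, and $1*1=0$, $3*3=3-3=0$, $2*2=4=0$. So every element of $\mathbb Z_4^*$ has square the identity, $\mathbb Z_4^*\cong\mathbb Z_2\times\mathbb Z_2$, and Theorem 2 gives
$$\mathcal A(\mathbb Z_4)\cong\mathcal A(\mathbb Z_2\times\mathbb Z_2).$$
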